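# A stationary hot spot in convex bodies without an essential symmetry group

## 1. Heat flow, hot spots and essential groups

**Definition 1 (the heat problem).** Let $\Omega\subset\mathbb R^N$, $N\ge 2$, be a bounded convex domain containing the origin. Let $u=u(x,t)$ solve
$$u_t=\Delta u\ \text{ in }\Omega\times(0,\infty),\qquad u=0\ \text{ on }\partial\Omega\times(0,\infty),\qquad u=1\ \text{ on }\Omega\times\{0\}.\tag{1}$$
So the body starts at temperature $1$ and its boundary is held at temperature $0$.

All our computations take place in domains with smooth boundary. There, standard parabolic theory gives $u\in C^\infty(\overline\Omega\times(0,\infty))$, $0\le u\le 1$, and $u(x,t)\to1$ as $t\downarrow0$ for each $x\in\Omega$. A solution with these properties is unique. We recall the argument, because the heart of the lecture is a version of it. If $w$ is the difference of two solutions and $E(t)=\int_\Omega w^2\,dx$, then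
$$E'(t)=2\int_\Omega w\,w_t\,dx=2\int_\Omega w\,\Delta w\,dx=-2\int_\Omega|\nabla w|^2\,dx\le0 .$$
Moreover $E(t)\to0$ as $t\downarrow0$ by dominated convergence, since $|w|\le1$ and $w\to0$ pointwise. Hence $E\equiv0$.

*Example.* For a box $\Omega=\prod_i(-\alpha_i,\beta_i)$ the solution is the product $u(x,t)=\prod_iu_i(x_i,t)$, where $u_i$ solves the one-dimensional problem on $(-\alpha_i,\beta_i)$. Indeed, the product satisfies the heat equation by the product rule, vanishes on the boundary, and starts from $1$.

**Definition 2 (hot spot, stationary hot spot).** It is known that, since $\Omega$ is convex, for each $t>0$ there is a unique point $x(t)\in\Omega$ with $\{x\in\Omega:\nabla u(x,t)=0\}=\{x(t)\}$, where $\nabla$ is the gradient in space. This point, where $u(\cdot,t)$ attains its maximum, is the *hot spot* at time $t$. The origin is a *stationary hot spot* if $x(t)=0$ for all $t>0$.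

*Example.* In the box above, the reflection $x_i\mapsto\beta_i-\alpha_i-x_i$ preserves $\Omega$, hence preserves $u$ by uniqueness, hence fixes $x(t)$ because the hot spot is unique. So the $i$-th coordinate of $x(t)$ is $(\beta_i-\alpha_i)/2$. The origin is a stationary hot spot if and only if $\alpha_i=\beta_i$ for all $i$.

**Definition 3 (essential group).** A subgroup $G$ of $O(N)$ is *essential* if for every $x\ne0$ there is $g\in G$ with $gx\ne x$. With $\operatorname{Fix}(G)=\{x:gx=x\text{ for all }g\in G\}$, this says $\operatorname{Fix}(G)=\{0\}$.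

*Examples.* The group $\{I,-I\}$ is essential. So is the group of rotations of $\mathbb R^2$ by multiples of $120^\circ$. The group of order two generated by one reflection in a hyperplane is not essential for $N\ge2$, since it fixes the whole hyperplane.

**Proposition 1.** If $G\subset O(N)$ is a group and $g\Omega=\Omega$ for all $g\in G$, then $x(t)\in\operatorname{Fix}(G)$ for all $t>0$. In particular, if $G$ is essential, then $0$ is a stationary hot spot.

*Proof.* For $g\in G$ the function $u(gx,t)$ solves (1) in $\Omega$, because $\Delta$ commutes with orthogonal maps. By uniqueness $u(gx,t)=u(x,t)$. So $g$ maps the maximum point of $u(\cdot,t)$ to a maximum point, and $gx(t)=x(t)$. $\square$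

A smaller group gives partial information. In a translate, along the $x_N$-axis, of the half ball $\{|x|<1,\ x_N>0\}$ that contains $0$, the orthogonal maps fixing the $x_N$-axis pointwise confine $x(t)$ to that axis, and say nothing about its motion along the axis.

## 2. The converse, tested on boxes and on a cubic perturbation of the ball

Proposition 1 says that an essential symmetry group makes the hot spot stationary. Is symmetry the only possible reason?

**Conjecture (Chamberland–Siegel).** If $0$ is a stationary hot spot in a bounded convex domain $\Omega$, then $\Omega$ is invariant under the action of an essential subgroup $G$ of orthogonal transformations.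

The problem is taken from "Polygonal Heat Conductors with a Stationary Hot Spot". We shall prove that the conjecture is false, with counterexamples in every dimension $N\ge7$. First, two cases by hand.

**Boxes.** By the example after Definition 2, if $0$ is a stationary hot spot of a box, then the box is $\prod_i(-\alpha_i,\alpha_i)$. It is invariant under all sign changes of coordinates, and they form an essential group. The conjecture holds for boxes.

**A perturbed ball in $\mathbb R^3$.** Take coordinates $(a,b,y)$ and
$$\Omega=\{|X|<2,\ a^2+b^2+y^2+\varepsilon\,y\,(a^2-b^2)<1\}$$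
with $\varepsilon>0$ small. (Convexity follows from the argument of Section 5, Step 1.) The reflection $y\mapsto-y$ is not a symmetry. If $(a,0,y)$ is a boundary point with $a\neq0$, $y>0$, then at $(a,0,-y)$ the defining function equals $1-2\varepsilon ya^2<1$. Still, $0$ is a stationary hot spot. The map $(a,b,y)\mapsto(-a,-b,y)$ preserves $\Omega$ and confines $x(t)$ to the $y$-axis, and $(a,b,y)\mapsto(b,a,-y)$ preserves $\Omega$ and reverses that axis. These two maps generate an essential group, so the conjecture survives.

The example shows a pattern that we shall keep. The domain is $|z|^2+|y|^2+\varepsilon P(y)F(z)<1$. Some symmetries acting on $z$ confine $x(t)$ to the $y$-directions. Then one more map, which changes the signs of both $F$ and $y$, keeps $x(t)$ at the origin. In the example that map is linear. We want it to be nonlinear, and to leave no linear map that does the same.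

## 3. Sign changes that the heat equation allows

Let $z\in\mathbb R^n$, $y\in\mathbb R^k$, let $F$ be a homogeneous polynomial of degree $m$ on $\mathbb R^n$, and let $P$ be an odd polynomial on $\mathbb R^k$. Consider functions of $X=(z,y)$ that depend only on $\rho=|z|^2$, $s=F(z)$ and $y$. Write $\Pi(z,y)=(|z|^2,F(z),y)$. We have $|\nabla\rho|^2=4\rho$, $\Delta\rho=2n$, and $\nabla\rho\cdot\nabla F=2z\cdot\nabla F=2mF$ by Euler's identity. So the chain rule gives, for smooth $U(\rho,s,y)$,
$$\Delta(U\circ\Pi)=4\rho\,U_{\rho\rho}+4ms\,U_{\rho s}+|\nabla F|^2U_{ss}+2n\,U_\rho+(\Delta F)\,U_s+\Delta_yU,$$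
with the derivatives of $U$ taken at $\Pi(z,y)$. If
$$|\nabla F|^2=m^2|z|^{2m-2}\quad\text{and}\quad\Delta F=0,\tag{2}$$
then the right side is an operator in $(\rho,s,y)$ alone, and it is unchanged by the substitution $(s,y)\mapsto(-s,-y)$. The equation in the variables $(\rho,s,y)$ then has a symmetry, whether or not some map of $\mathbb R^n$ induces it.

For a counterexample we must prevent a linear map from inducing it. Suppose $F\circ A=-F$ for some $A\in O(n)$. Then $A\oplus(-I_k)$ preserves the domain. If $m$ is even, $(-I_n)\oplus I_k$ also preserves it, and the two maps generate an essential group. If $m$ is odd, $-I_{n+k}$ alone preserves it. So we need an $F$ with (2) that **no** orthogonal map reverses. The simplest candidates fail exactly here.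

* *Odd degree.* $F(-z)=-F(z)$, so $A=-I_n$ reverses $F$.
* *Degree $2$.* Write $F(z)=\langle Qz,z\rangle$ with $Q$ symmetric. Then (2) says $4|Qz|^2=4|z|^2$ and $2\operatorname{tr}Q=0$. So $Q^2=I$, and the eigenvalues $1$ and $-1$ have equal multiplicity. An orthogonal $A$ exchanging the two eigenspaces reverses $F$. This is the example of Section 2.
* *Two variables.* A harmonic homogeneous polynomial of degree $m\ge1$ on $\mathbb R^2=\mathbb C$ is $\operatorname{Re}(c\,\zeta^m)$, and the rotation by $\pi/m$ reverses it.

So the degree must be at least $4$, in at least three variables. Here is a way to produce quartics with the right gradient. On $\mathbb R^{2l}=\mathbb R^l\times\mathbb R^l$, $z=(a,b)$, $r=|z|$, put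
$$P_0(a,b)=(a,-b),\qquad P_1(a,b)=(b,a),\qquad p_i(z)=\langle P_iz,z\rangle .$$
Try first $F=r^4-2p_0^2$. Since $\nabla F=4r^2z-8p_0P_0z$ and $|P_0z|=r$, we get
$$|\nabla F|^2=16r^6-64r^2p_0^2+64r^2p_0^2=16r^6.$$
But $\Delta r^4=4(2l+2)r^2$ and $\Delta(p_0^2)=2|\nabla p_0|^2=8r^2$, so $\Delta F=8(l-1)r^2$. Then (2) forces $l=1$, and we are back in two variables. The remedy is to subtract a second square, $2p_1^2$. This lowers $\Delta F$ to $8(l-3)r^2$ and so moves the good dimension to $l=3$, that is, to $\mathbb R^6$.

## 4. A harmonic quartic on $\mathbb R^6$ that no orthogonal map reverses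

From now on $z=(a,b)\in\mathbb R^3\times\mathbb R^3$, $r=|z|$, $\rho=r^2$, and
$$p_0=|a|^2-|b|^2,\quad p_1=2\,a\cdot b,\quad q=p_0^2+p_1^2,\quad F(z)=|z|^4-2q(z).$$

**Lemma 2.** $z\cdot\nabla F=4F$, $|\nabla F|^2=16\rho^3$ and $\Delta F=0$. So $F$ satisfies (2) with $m=4$, $n=6$.

*Proof.* The first identity is Euler's. The maps $P_0,P_1$ are symmetric, orthogonal and trace-free, and
$$\langle P_0z,P_1z\rangle=a\cdot b-b\cdot a=0 .$$
Since $\nabla p_i=2P_iz$, we have $\nabla p_i\cdot\nabla p_j=4\delta_{ij}r^2$ and $\Delta p_i=2\operatorname{tr}P_i=0$. Next, $\nabla F=4r^2z-8\sum_ip_iP_iz$, and the vectors $P_iz$ are orthogonal, of length $r$, with $\langle z,P_iz\rangle=p_i$. Hence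
$$|\nabla F|^2=16r^6-64r^2\sum_ip_i^2+64r^2\sum_ip_i^2=16r^6 .$$
Finally $\Delta r^4=4\cdot8\,r^2=32r^2$ and $\Delta q=\sum_i2|\nabla p_i|^2=16r^2$, so $\Delta F=32r^2-32r^2=0$. $\square$

**Lemma 3.** $|F(z)|\le|z|^4$. Moreover $F(z)=|z|^4$ if and only if $|a|=|b|$ and $a\perp b$, and $F(z)=-|z|^4$ if and only if $a,b$ are linearly dependent.

*Proof.* By Cauchy–Schwarz,
$$0\le q=(|a|^2-|b|^2)^2+4(a\cdot b)^2\le(|a|^2-|b|^2)^2+4|a|^2|b|^2=r^4 ,$$
so $-r^4\le F\le r^4$. We have $F=r^4$ iff $q=0$ iff $p_0=p_1=0$. We have $F=-r^4$ iff $q=r^4$, which is equality in Cauchy–Schwarz. $\square$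

**Lemma 4.** There is no $A\in O(6)$ with $F\circ A=-F$.

*Proof.* The purpose is to see that the cones $\{F=-|z|^4\}$ and $\{F=|z|^4\}$ are not congruent: the first contains a $3$-dimensional subspace, and we show that the second does not. Suppose $F\circ A=-F$. On the subspace $\{(a,0)\}$ we have $F=-|z|^4$. So on its image $E$ under $A$, which is a $3$-dimensional subspace, $F=|z|^4$. By Lemma 3, $|a|=|b|$ and $a\perp b$ for all $(a,b)\in E$. The projection $E\to\mathbb R^3$, $(a,b)\mapsto a$, is injective, because $a=0$ gives $|b|=|a|=0$. Hence it is bijective, and $E=\{(a,Ja)\}$ for a linear map $J:\mathbb R^3\to\mathbb R^3$ with $|Ja|=|a|$ and $Ja\cdot a=0$ for all $a$. So $J$ is orthogonal and skew-symmetric. In odd dimension this is impossible: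
$$\det J=\det J^T=\det(-J)=-\det J ,$$
so $\det J=0$, while an orthogonal matrix has determinant $\pm1$. $\square$

## 5. The domains, and the theorem

Write $N=6+k$ with $k\ge1$ and $X=(z,y)\in\mathbb R^6\times\mathbb R^k$. Put $P(y)=y$ if $k=1$, and if $k\ge2$ put
$$P(y)=\ell_0(y)\prod_{j=1}^ky_j^{2j},\qquad\ell_0=y_1+\dots+y_k .$$
Then $P$ is homogeneous of odd degree $d$, with $d=1$ if $k=1$ and $d=1+k(k+1)$ if $k\ge2$. (For $k\ge2$ the different exponents serve as labels for the coordinates; they are used in Section 9.) Let
$$h(X)=P(y)F(z),\qquad\varphi(X)=|X|^2+\varepsilon h(X),\qquad\Omega=\{X\in\mathbb R^N:\ |X|<2,\ \varphi(X)<1\},$$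
where $\varepsilon>0$ is any number such that $\varepsilon\|D^2h\|\le1$ and $\varepsilon|h|\le1$ on $\overline{B_2}$, the closed ball of radius $2$ about $0$.

**Theorem.** $\Omega$ is a bounded, uniformly convex domain with real-analytic boundary, and $0\in\Omega$.

1. $0$ is a stationary hot spot of $\Omega$.
2. $\{g\in O(N):g\Omega=\Omega\}=\{A\oplus I_k:\ A\in O(6),\ F\circ A=F\}$. In particular, every orthogonal symmetry of $\Omega$ fixes every point of $\{0\}\times\mathbb R^k$.

Hence $\Omega$ is not invariant under any essential subgroup of $O(N)$, and the conjecture fails for every $N\ge7$.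

As $\varepsilon\to0$ the domains tend to the unit ball, because $\big||X|^2-1\big|\le\varepsilon\max_{\overline{B_2}}|h|$ on $\partial\Omega$. The argument says nothing about the conjecture restricted to a fixed dimension $2\le N\le6$; the conjecture as stated, for all $N\ge2$, is false.

*Example ($N=7$).* Here
$$\Omega=\{|X|<2,\ |a|^2+|b|^2+y^2+\varepsilon y[(|a|^2+|b|^2)^2-2(|a|^2-|b|^2)^2-8(a\cdot b)^2]<1\},$$
and $\varepsilon=1/320$ is admissible. Indeed $D^2r^4=4r^2I+8zz^T$ has norm at most $12r^2$. Also $D^2q=8\sum_iP_iz(P_iz)^T+4\sum_ip_iP_i$. The first sum has norm at most $8r^2$, because $P_0z\perp P_1z$ have length $r$. Since $P_0,P_1$ anticommute, $(\sum_ip_iP_i)^2=qI$, so the second term has norm $4\sqrt q\le4r^2$. Hence $\|D^2F\|\le12r^2+24r^2=36r^2$. With $|\nabla F|=4r^3$ this gives, on $\overline{B_2}$, $\|D^2(yF)\|\le36|y|r^2+4r^3\le288+32=320$ and $|yF|\le32$.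

**Step 1: $\Omega$ is a uniformly convex domain with analytic boundary.** The purpose is to make the facts of Section 1 available. On $B_2$ we have $D^2\varphi=2I+\varepsilon D^2h\ge I$, so $\varphi$ is uniformly convex there, and $\Omega$ is open and convex. Since $\varphi(0)=0$, $0\in\Omega$. If $\frac32\le|X|\le2$, then $\varphi\ge\frac94-1>1$. Hence $\Omega\subset B_{3/2}$. A point of $\partial\Omega$ satisfies $|X|\le\frac32$ and $\varphi\le1$, hence $|X|<\frac32$, and then $\varphi=1$ because it is not in $\Omega$. Where $\varphi=1$ we have $\nabla\varphi\ne0$, since a critical point of the convex function $\varphi$ would be a minimum, and $\varphi(0)=0<1$. So every point with $|X|<\frac32$, $\varphi=1$ is a limit of points with $\varphi<1$, and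
$$\partial\Omega=\{|X|<\tfrac32,\ \varphi=1\}.\tag{3}$$
This is a real-analytic hypersurface, and its principal curvatures are positive because $D^2\varphi>0$.

## 6. Three reduced variables and the nonlinear map $T$

**Step 2: the Laplacian in $(\rho,s,y)$.** The purpose is to record the hidden sign symmetry. By Section 3 with $m=4$, $n=6$ and Lemma 2, for smooth $U(\rho,s,y)$,
$$\Delta(U\circ\Pi)=(\mathcal LU)\circ\Pi,\qquad\mathcal LU=4\rho U_{\rho\rho}+16sU_{\rho s}+16\rho^3U_{ss}+12U_\rho+\Delta_yU,\tag{4}$$
$$|\nabla(U\circ\Pi)|^2=\big(4\rho U_\rho^2+16sU_\rho U_s+16\rho^3U_s^2+|\nabla_yU|^2\big)\circ\Pi.\tag{5}$$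
Let $V(\rho,s,y)=U(\rho,-s,-y)$. Then $V_s$ and $V_{\rho s}$ equal $-U_s$ and $-U_{\rho s}$ at $(\rho,-s,-y)$, while $U_\rho,U_{\rho\rho},U_{ss},\Delta_yU$ and $|\nabla_yU|$ produce no sign. In (4) and (5) the coefficient $s$ occurs exactly with the terms that change sign. Hence $\mathcal LV(\rho,s,y)=(\mathcal LU)(\rho,-s,-y)$, and the quadratic form in (5) for $V$ at $(\rho,s,y)$ equals the one for $U$ at $(\rho,-s,-y)$.

**Step 3: $|z|^2$ and $F$ determine $z$ up to a group of symmetries.** The purpose is to show that $u$ depends only on $(\rho,s,y)$ and $t$. View $z$ as the $3\times2$ matrix $[a\ b]$ and let $G=O(3)\times O(2)$ act by left and right multiplication. The action is orthogonal. It preserves $F$: $O(3)$ preserves $|a|$, $|b|$, $a\cdot b$. For $O(2)$, note that $p_0+ip_1=(a+ib)\cdot(a+ib)$ with the complex bilinear dot product. A rotation multiplies $a+ib$ by a unit complex number, so it rotates $p_0+ip_1$. The reflection $b\mapsto-b$ conjugates $p_0+ip_1$. In all cases $q=|p_0+ip_1|^2$ is preserved.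

By the singular value decomposition, each $z$ is $G$-equivalent to $r(\cos\theta\,e_1,\sin\theta\,e_2)$ for some $\theta\in[0,\pi/4]$; the singular values are $r\cos\theta\ge r\sin\theta\ge0$. At this point $p_0=r^2\cos2\theta$, $p_1=0$, so
$$F=r^4(1-2\cos^22\theta)=-r^4\cos4\theta .$$
For $\rho\ge0$, $|s|\le\rho^2$ define
$$\sigma(\rho,s)=\sqrt\rho\,(\cos\theta\,e_1,\sin\theta\,e_2),\quad\theta=\tfrac14\arccos(-s/\rho^2)\quad(\rho>0),\qquad\sigma(0,0)=0 .$$
Then $|\sigma|^2=\rho$ and $F(\sigma)=s$. The map $\sigma$ is continuous on $\{\rho\ge0,|s|\le\rho^2\}$, at the origin because $|\sigma|=\sqrt\rho$. It is smooth on $\{\rho>0,|s|<\rho^2\}$, because $\arccos$ is smooth on $(-1,1)$. Since $\theta\mapsto-\cos4\theta$ is injective on $[0,\pi/4]$, the points $z$ and $\sigma(|z|^2,F(z))$ always lie in the same $G$-orbit.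

**Step 4: the map $T$.** The purpose is to realize $(s,y)\mapsto(-s,-y)$ by a map of $\mathbb R^N$. Put
$$z^*=\sigma(|z|^2,-F(z)),\qquad T(z,y)=(z^*,-y).$$
Then $|z^*|=|z|$, $F(z^*)=-F(z)$, $0^*=0$, and $\Pi(T(z,y))=(|z|^2,-F(z),-y)$. Since $P$ is odd,
$$|TX|=|X|,\qquad\varphi(TX)=|X|^2+\varepsilon(-P(y))(-F(z))=\varphi(X).$$
By the definition of $\Omega$ and (3), $T$ maps $\Omega$ into $\Omega$, $\partial\Omega$ into $\partial\Omega$ and $\overline\Omega$ into $\overline\Omega$. It is continuous on $\mathbb R^N$. In terms of the angle, $-\cos4\theta$ changes sign under $\theta\mapsto\pi/4-\theta$, so $T$ reflects $[0,\pi/4]$ about its midpoint.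

## 7. Where $T$ fails to be smooth

A short proof of assertion 1 now suggests itself: $v(X,t)=u(TX,t)$ solves the same heat problem as $u$, so $v=u$ by uniqueness. The gap in it is smoothness. Let
$$\Sigma'=\{z:F(z)^2=|z|^8\},\qquad\Sigma=\Sigma'\times\mathbb R^k .$$
Both sets are closed. Off $\Sigma$ we have $\rho>0$ and $|s|<\rho^2$, so $T$ is smooth on $\mathbb R^N\setminus\Sigma$; and since $|F(z^*)|=|F(z)|$, $|z^*|=|z|$, it maps $\mathbb R^N\setminus\Sigma$ into itself. On $\Sigma$ smoothness is lost. Along $z(\tau)=(\cos\tau\,e_1,\sin\tau\,e_2)$, $|\tau|<\pi/4$, the singular values are $\cos\tau$ and $|\sin\tau|$. So the angle of $z(\tau)$ is $|\tau|$, and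
$$z(\tau)^*=\big(\cos(\tfrac\pi4-|\tau|)\,e_1,\ \sin(\tfrac\pi4-|\tau|)\,e_2\big)$$
is not differentiable at $\tau=0$. So across $\Sigma$ we know only that $v$ is continuous, with a bounded gradient off $\Sigma$ (Step 6). In general this is not enough for uniqueness: on $(-1,1)$ the function $1-|x|$ is harmonic off $\{0\}$, vanishes at $\pm1$, has bounded gradient, and is not $0$. There the exceptional set has codimension one. Ours has codimension two, and the next step makes this quantitative.

**Step 5: $\Sigma$ is small.** The purpose is to bound the volume of a thin neighborhood of $\Sigma$. By Lemma 3, $\Sigma'\cap\{|z|\le2\}$ is the union of the images of the two Lipschitz maps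
$$(\tau,\theta,\omega)\mapsto\tau(\cos\theta\,\omega,\sin\theta\,\omega)\ \text{ on }[0,2]\times\mathbb R/2\pi\mathbb Z\times S^2,$$
$$(\tau,\omega,\omega')\mapsto\tau(\omega,\omega')/\sqrt2\ \text{ on }[0,2]\times\{(\omega,\omega')\in S^2\times S^2:\ \omega\perp\omega'\}.$$
The first covers the dependent pairs, the second the orthogonal pairs of equal length. Both parameter spaces are compact and of dimension $4$ ($1+1+2$ and $1+3$). Such a space is covered by $C\eta^{-4}$ sets of diameter at most $\eta$, and a Lipschitz map enlarges diameters by at most a constant factor. So for $0<\delta\le1$ the set $\Sigma'\cap\{|z|\le2\}$ is covered by $C\delta^{-4}$ balls of radius $\delta/2$. The set $\{y\in\mathbb R^k:|y|\le2\}$ is covered by $C\delta^{-k}$ balls of radius $\delta/2$. A product of two such balls lies in a ball of radius $\delta$ of $\mathbb R^N$. Hence $\Sigma\cap\overline{B_2}$ is covered by $C\delta^{-(4+k)}=C\delta^{-(N-2)}$ balls of radius $\delta$.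

Now let $\delta<\frac14$, $X\in\Omega$ and $\operatorname{dist}(X,\Sigma)\le2\delta$. Since $|X|<\frac32$, a nearest point of $\Sigma$ lies in $B_2$, so $X$ is within $3\delta$ of the center of one of the balls. Therefore
$$\big|\{X\in\Omega:\operatorname{dist}(X,\Sigma)\le2\delta\}\big|\le C\delta^{-(N-2)}(3\delta)^N\le C'\delta^2.\tag{6}$$
In particular $|\Sigma\cap\Omega|=0$.

## 8. The identity $u\circ T=u$ and the stationary hot spot

**Step 6: $v=u\circ T$ solves the heat problem off $\Sigma$.** The purpose is to collect what we know about $v$. For $g\in G$ acting on $z$, $g$ preserves $|X|$ and $\varphi$, hence $\Omega$, so by uniqueness $u(gz,y,t)=u(z,y,t)$. Put $U(\rho,s,y,t)=u(\sigma(\rho,s),y,t)$. By Step 3, $u=U\circ\Pi$. On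
$$\Pi(\Omega\setminus\Sigma)=\{\rho>0,\ |s|<\rho^2,\ \rho+|y|^2<4,\ \rho+|y|^2+\varepsilon P(y)s<1\}$$
$U$ is smooth for $t>0$. (For the displayed equality: "$\subset$" holds by definition, and a point $(\rho,s,y)$ of the right side is $\Pi(\sigma(\rho,s),y)$ with $(\sigma(\rho,s),y)\in\Omega\setminus\Sigma$.) This set is open, and it is invariant under $(s,y)\mapsto(-s,-y)$ because $P$ is odd. Since $u_t=\Delta u$, (4) gives $U_t=\mathcal LU$ on it.

Define $v(X,t)=u(TX,t)$. By Step 4, $v$ is continuous on $\overline\Omega\times(0,\infty)$, $0\le v\le1$, $v=0$ on $\partial\Omega$, and $v(X,t)\to1$ as $t\downarrow0$ for each $X\in\Omega$, because $TX\in\Omega$. On $\Omega\setminus\Sigma$ we have $v=V\circ\Pi$ with $V(\rho,s,y,t)=U(\rho,-s,-y,t)$, and Step 2 gives two facts there: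
$$v_t=\Delta v,\qquad|\nabla v|(X,t)=|\nabla u|(TX,t).$$
For the first, $V_t(\rho,s,y,t)=U_t(\rho,-s,-y,t)=(\mathcal LU)(\rho,-s,-y,t)=\mathcal LV(\rho,s,y,t)$. Also $v_t(X,t)=u_t(TX,t)$ for every $X\in\Omega$. As $u$ is smooth on $\overline\Omega\times(0,\infty)$, for $0<t_1<t_2<\infty$ the function $v_t$ is bounded on $\Omega\times[t_1,t_2]$, and $\nabla v$ is bounded on $(\Omega\setminus\Sigma)\times[t_1,t_2]$.

**Step 7: $v=u$.** We run the energy argument of Section 1 with a cutoff around $\Sigma$. Let $w=v-u$. Then $|w|\le1$, and $w=0$ on $\partial\Omega$. Put $E(t)=\int_\Omega w^2\,dX$.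

*Differentiability of $E$.* For each $X\in\Omega$ the function $t\mapsto w(X,t)^2$ is continuously differentiable, and its derivative $2ww_t$ is bounded on $\Omega\times[t_1,t_2]$. By the mean value theorem and dominated convergence, $E$ is differentiable on $(0,\infty)$ and $E'=2\int_\Omega ww_t$.

*The cutoff.* Fix $t>0$ and a small $\delta>0$, and let
$$\chi_\delta(X)=\min\{1,\max\{0,\operatorname{dist}(X,\Sigma)/\delta-1\}\}.$$
It is Lipschitz, vanishes where $\operatorname{dist}(X,\Sigma)\le\delta$, equals $1$ where $\operatorname{dist}(X,\Sigma)\ge2\delta$, and $|\nabla\chi_\delta|\le1/\delta$ almost everywhere.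

*The field $\chi_\delta w\nabla w$ is Lipschitz on $\overline\Omega$ and vanishes on $\partial\Omega$.* By Seeley's extension theorem there is a smooth function $\tilde u$ on $\mathbb R^N$ that equals $u(\cdot,t)$ on $\overline\Omega$. Then $W=\tilde u\circ T-\tilde u$ is smooth on $\mathbb R^N\setminus\Sigma$, and equals $w(\cdot,t)$ on $\overline\Omega\setminus\Sigma$ because $T\overline\Omega\subset\overline\Omega$. The field $\chi_\delta W\nabla W$, extended by $0$ to $\Sigma$, is locally Lipschitz on $\mathbb R^N$. Indeed, on the open set $\{\operatorname{dist}(\cdot,\Sigma)>\delta/2\}$ it is a Lipschitz function times a smooth field, on the open set $\{\operatorname{dist}(\cdot,\Sigma)<\delta\}$ it is $0$, and these two sets cover $\mathbb R^N$. So it is Lipschitz on the compact set $\overline\Omega$. On $\partial\Omega$ it vanishes, since $w=0$ there.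

*Integration by parts.* Extend this field from $\overline\Omega$ by $0$ to all of $\mathbb R^N$. The result is Lipschitz (a segment from a point of $\Omega$ to a point outside meets $\partial\Omega$, where the field is $0$) and has compact support. So its divergence has integral $0$, by Fubini and the fundamental theorem of calculus on lines. Since $\Delta w=w_t$ on $\Omega\setminus\Sigma$, the product rule gives
$$\int_\Omega\chi_\delta\,w\,w_t=-\int_\Omega\chi_\delta|\nabla w|^2-\int_\Omega w\,\nabla w\cdot\nabla\chi_\delta.\tag{7}$$

*The error term.* In the last integral $|w|\le1$, $|\nabla w|\le C$ off $\Sigma$, $|\nabla\chi_\delta|\le1/\delta$, and the integrand vanishes almost everywhere outside $\{\operatorname{dist}(X,\Sigma)\le2\delta\}$. By (6) it is at most $C\delta^{-1}\cdot C'\delta^2\to0$ in absolute value. (With an exceptional set of codimension one we would have only $\delta^{-1}\cdot\delta$, which does not tend to $0$; compare $1-|x|$.) As $\delta\to0$ we have $\chi_\delta\to1$ off the null set $\Sigma\cap\Omega$, so the left side of (7) tends to $\int_\Omega ww_t=\frac12E'(t)$.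 The first term on the right is $\le0$ for every $\delta$. Hence $E'(t)\le0$.

*Conclusion.* $E$ is nonincreasing and nonnegative. Since $|w|\le1$ and $w\to0$ pointwise in $\Omega$ as $t\downarrow0$, $E(t)\to0$ as $t\downarrow0$. So $E\equiv0$, and $w\equiv0$ because $w(\cdot,t)$ is continuous.

**Step 8: the origin is a stationary hot spot.** Taking $z=0$ in $u(TX,t)=u(X,t)$, and using $0^*=0$, we get $u(0,-y,t)=u(0,y,t)$, so $\nabla_yu(0,t)=0$. Since $F(-z)=F(z)$, the map $(z,y)\mapsto(-z,y)$ preserves $\Omega$. So $u(-z,y,t)=u(z,y,t)$ and $\nabla_zu(0,t)=0$. Thus $\nabla u(0,t)=0$ for all $t>0$. The critical point is unique, so $x(t)=0$ for all $t>0$. This proves assertion 1 of the Theorem.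

## 9. All orthogonal symmetries of $\Omega$

Let $g\in O(N)$ with $g\Omega=\Omega$.

**Step 9: $g$ preserves the polynomial $h$.** The purpose is to turn a geometric symmetry into an algebraic one. For $\omega\in S^{N-1}$ let $R(\omega)\omega$ be the unique boundary point of $\Omega$ on the ray through $\omega$; it exists and is unique because $\Omega$ is bounded, open, convex and contains $0$. As $g$ maps rays to rays and $\partial\Omega$ to $\partial\Omega$, $R(g\omega)=R(\omega)$. Since $\varphi=1$ on $\partial\Omega$ and $h$ is homogeneous of degree $d+4$,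
$$R^2+\varepsilon R^{d+4}h(\omega)=1,\qquad\text{i.e.}\quad h(\omega)=\frac{1-R^2}{\varepsilon R^{d+4}},\qquad R=R(\omega).$$
So $h\circ g=h$ on the sphere, and by homogeneity
$$h\circ g=h\quad\text{on }\mathbb R^N.\tag{8}$$

**Step 10: $F$ has no real linear factor.** The purpose is to make sure that the linear factors of $h=PF$ are those of $P$. A linear factor of $F$ in $\mathbb R[X]$ is homogeneous, since $F$ is, and involves $z$ only, since $F$ has degree $0$ in $y$. Say it is $c\cdot a+e\cdot b$. Choose a unit vector $a\perp c$ in $\mathbb R^3$, then a unit vector $b\in\mathbb R^3$ orthogonal to both $e$ and $a$. The factor vanishes at $(a,b)$. But $p_0=p_1=0$ there, so $F(a,b)=|z|^4=4\ne0$, a contradiction. As $g$ is linear and invertible, $F\circ g$ has no linear factor either.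

**Step 11: $g=A\oplus\lambda I_k$ with $\lambda=\pm1$.** By (8), $(P\circ g)(F\circ g)=PF$. The ring $\mathbb R[X]$ has unique factorization, and $P$, $P\circ g$ are products of linear forms. So by Step 10 the linear factors of $P\circ g$ and of $P$ agree, with multiplicities and up to constants.

If $k=1$, the only linear factor of $P$ is $y$, so $y\circ g=\lambda y$ with a constant $\lambda$, and $\lambda=\pm1$ because $g$ is orthogonal.

If $k\ge2$, the linear factors $\ell_0,y_1,\dots,y_k$ of $P$ are pairwise non-proportional, with distinct multiplicities $1,2,4,\dots,2k$. The forms $\ell_0\circ g,y_1\circ g,\dots,y_k\circ g$ are also pairwise non-proportional and occur in $P\circ g$ with the same multiplicities. Matching them gives $\ell_0\circ g=c_0\ell_0$ and $y_j\circ g=c_jy_j$, with $c_j=\pm1$ for $j\ge1$ because $g$ is orthogonal. Then $\sum_jc_jy_j=\ell_0\circ g=c_0\sum_jy_j$ forces $c_1=\dots=c_k=c_0=:\lambda$.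

In both cases $y\circ g=\lambda y$. So $g$ preserves $\mathbb R^6\times\{0\}=\{y=0\}$ and, being orthogonal, its orthogonal complement. Thus $g=A\oplus\lambda I_k$ with $A\in O(6)$. Now (8) reads $\lambda^dP(y)F(Az)=P(y)F(z)$, and since $d$ is odd and $\lambda=\pm1$,
$$F\circ A=\lambda F .$$

**Step 12: $\lambda=1$, and the end of the proof.** By Lemma 4, $\lambda=-1$ is impossible. So $g=A\oplus I_k$ with $F\circ A=F$, and $g$ fixes $\{0\}\times\mathbb R^k$ pointwise. Conversely, every such $A\oplus I_k$ preserves $|X|$ and $\varphi$, hence $\Omega$. This proves assertion 2. (Since $A=-I_6$ occurs, the common fixed space of all symmetries is exactly $\{0\}\times\mathbb R^k$. Its dimension $N-6$ can be arbitrarily large.)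

Any group $G'\subset O(N)$ leaving $\Omega$ invariant therefore fixes the nonzero vectors of $\{0\}\times\mathbb R^k$, and is not essential. By assertion 1 the origin is nevertheless a stationary hot spot of $\Omega$. So the Chamberland–Siegel conjecture fails for every $N\ge7$. $\blacksquare$
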